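\title{Finiteness of mis\`ere quotients is undecidable}

\begin{abstract}
The mis\`ere quotient of a closed set $\mathcal A$ of impartial games is the commutative monoid obtained by identifying two games of $\mathcal A$ when no summand from $\mathcal A$ distinguishes their mis\`ere outcomes. We prove that no algorithm decides, from a finite set of generators of $\mathcal A$, whether this quotient is infinite. Finiteness of the quotient is $\Sigma^0_1$-complete, already for the closure of a single game. The proof builds games whose mis\`ere Grundy values agree with their normal-play values except on a controlled family of positions, where they spell out the space--time diagram of a Turing machine.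
\end{abstract}

\section{Introduction}\label{sec:intro}

A (short impartial) \emph{game} is a finite rooted tree, considered up to isomorphism. The \emph{options} of a game $G$ are the subtrees rooted at the children of the root, and a move goes from the current game to one of its options. The game without options is $0$, and the \emph{followers} of $G$ are the games reached from $G$ in zero or more moves. The \emph{disjunctive sum} $G+H$ has options $G'+H$ and $G+H'$, where $G'$ and $H'$ run over the options of $G$ and $H$. Two players move alternately, and in \emph{mis\`ere play} the player who makes the last move loses. The outcome $o^-(G)$ is $\mathcal N$ if the first player wins and $\mathcal P$ if the second player wins. Thus $0$ is an $\mathcal N$-position, and $G\neq0$ is a $\mathcal P$-position if and only if none of its options is.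

A set $\mathcal A$ of games is \emph{closed} if it is closed under sums and under taking options. We write $\operatorname{cl}(G_1,\dots,G_k)$ for the smallest closed set containing $G_1,\dots,G_k$, and call such a set \emph{finitely generated}. For $G,H\in\mathcal A$ put
\[
G\equiv_{\mathcal A}H\quad\Longleftrightarrow\quad o^-(G+X)=o^-(H+X)\ \text{ for all }X\in\mathcal A .
\]
This is a congruence for $+$, because $Y+X\in\mathcal A$ whenever $Y,X\in\mathcal A$. The \emph{mis\`ere quotient} $\mathcal Q(\mathcal A)$ consists of the commutative monoid $Q=\mathcal A/{\equiv_{\mathcal A}}$, written additively, the quotient map $\Phi\colon\mathcal A\to Q$, and the set $\mathcal P\subseteq Q$ of images of $\mathcal P$-positions. Equivalent games have the same outcome (take $X=0$), so a sum $G_1+\dots+G_k$ of games of $\mathcal A$ is a $\mathcal P$-position exactly when $\Phi(G_1)+\dots+\Phi(G_k)\in\mathcal P$. A finite quotient is therefore a finite addition table that solves every sum in $\mathcal A$.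

Under normal play, where the last mover wins, such a table always exists. The Sprague--Grundy theorem, recalled in Section~\ref{sec:prelim}, attaches to each game an integer $g(G)$ that is additive for Nim addition $\oplus$ and vanishes exactly on the second-player wins. If $2^k$ exceeds $g$ on all followers of the generators, then $g<2^k$ on $\mathcal A$, and the analogous quotient has at most $2^k$ elements.

Mis\`ere play is less uniform, even for Nim. Let $*i$ be the nim-heap with options $*0,\dots,*(i-1)$, where $*0=0$. A sum of nim-heaps is a mis\`ere $\mathcal P$-position if and only if either all heaps are $*1$ and their number is odd, or some heap is at least $*2$ and the Nim-sum is $0$; this rule is the case $k=0$ of Proposition~\ref{prop:value}(i) below. So $\operatorname{cl}(*1)$ has quotient $\mathbb Z/2$. In $\operatorname{cl}(*2)$ the class of $X$ depends only on its Nim-sum $\nu(X)\in\{0,1,2,3\}$ and on whether $*2$ occurs, which leaves six possibilities, and these are pairwise inequivalent: if $\nu(X)\ne\nu(Y)$, adding $*2+*2+X$ turns $X$ into a $\mathcal P$-position and $Y$ into an $\mathcal N$-position, while the pairs $0$, $*2+*2$ and $*1$,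 $*1+*2+*2$ already differ in outcome.

It is known that $Q$ is finitely presented whenever $\mathcal A$ is finitely generated. Existing algorithms compute $\mathcal Q(\mathcal A)$ when it is finite, but do not terminate when it is infinite. The following problem is posed in \cite{TCC}.

\medskip
\noindent\textbf{Problem.} \emph{Specify an algorithm that, given a finite list of game trees generating a closed set $\mathcal A$, determines whether or not $\mathcal Q(\mathcal A)$ is infinite.}
\medskip

We show that there is no such algorithm. Throughout, an algorithm is a Turing machine, and games are input as explicit finite trees.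

\begin{theorem}\label{thm:main}
From a deterministic Turing machine $M$ one can compute a finite list of impartial games such that the closed set $\mathcal A_M$ they generate satisfies: $\mathcal Q(\mathcal A_M)$ is finite if and only if $M$, started on the blank tape, passes through only finitely many distinct configurations. Consequently no algorithm decides whether $\mathcal Q(\mathcal A)$ is infinite.
\end{theorem}

Recall that the $\Sigma^0_1$ sets are the computably enumerable (semi-decidable) sets and the $\Pi^0_1$ sets are their complements. A set in one of these classes is \emph{complete} if every set of the class reduces to it by a computable many-one reduction; the set of machines that halt on the blank tape is $\Sigma^0_1$-complete. Semilinear sets are recalled in Section~\ref{sec:more}.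

\begin{theorem}\label{thm:more}
\begin{enumerate}
\item[(a)] The set of inputs with $\mathcal Q(\mathcal A)$ finite is $\Sigma^0_1$-complete, so the set of inputs with $\mathcal Q(\mathcal A)$ infinite is $\Pi^0_1$-complete. This remains true for inputs consisting of one game.
\item[(b)] It is undecidable whether $\mathcal Q(\operatorname{cl}(\mathcal A_0\cup\{E\}))$ is finite, even for inputs where $\mathcal A_0$ is finitely generated and closed with $\mathcal Q(\mathcal A_0)$ finite, and $E$ is a game all of whose options lie in $\mathcal A_0$.
\item[(c)] No computable function of the input bounds $|\mathcal Q(\mathcal A)|$ whenever this is finite.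
\item[(d)] No algorithm produces a finite presentation of the monoid $Q$ from the generators of $\mathcal A$, although one always exists.
\item[(e)] The problem ``given generators of $\mathcal A$ and $X,Y\in\mathcal A$, is $X\equiv_{\mathcal A}Y$?'' is $\Pi^0_1$-complete.
\item[(f)] There is a finitely generated $\mathcal A$, the set of sums of a list of $r$ chips as in Section~\ref{sec:chips}, whose set of $\mathcal P$-positions, as a subset of $\mathbb N^r$, is not semilinear.
\end{enumerate}
\end{theorem}

By (a), a procedure that halts exactly when the quotient is finite is the best one can have.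

Why should one expect this answer, and where is the difficulty? List the nonzero followers $H_1,\dots,H_r$ of the generators and record a position by its vector of multiplicities in $\mathbb N^r$. A move lowers one coordinate by $1$ and raises at most one other by $1$, so the $\mathcal P$-positions are defined by a local recursion on $\mathbb N^r$, and $Q$ is finite exactly when the solution is periodic in all coordinates beyond a fixed threshold (Lemma~\ref{lem:period}). A local recursion in several dimensions resembles a cellular automaton, and one expects it to be able to compute. But $\mathcal A$ is closed: every follower of every gadget may appear in a position, in any multiplicity and next to any other. To show that $Q$ is infinite it is enough to understand a few well-chosen positions. To show that $Q$ is \emph{finite} when the machine loops, we must know the outcome of every position, including those that encode nothing.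

We meet this by computing the mis\`ere Grundy value $g^-$ of all positions. The games of Section~\ref{sec:chips} are built so that $g^-$ equals the Nim-sum of the heaps present, as in normal play, except on a short list of position types. On positions $\mathsf E+x\mathsf S+n\mathsf T$ the value is $F(n,x)$, where $F$ is a two-dimensional recursion of our choice (Section~\ref{sec:value}). In Section~\ref{sec:tm} we let $F$ be the space--time diagram of $M$, with $n$ the time and $x$ the tape cell. Sections~\ref{sec:main} and~\ref{sec:more} prove the two theorems.

\section{Grundy values, Nim and periodicity}\label{sec:prelim}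

We write $\mathbb N=\{0,1,2,\dots\}$ and $[i,j)=\{i,\dots,j-1\}$. For a finite set $D\subseteq\mathbb N$, $\operatorname{mex}D$ is the least element of $\mathbb N\setminus D$. Nim addition $\oplus$ is binary addition without carries; it makes $\mathbb N$ a group in which $y\oplus y=0$, and each $[0,2^k)$ is a subgroup. We say that $z$ \emph{has bit} $i$ if the binary digit of $2^i$ in $z$ is $1$. For $w\neq z$, we have $w<z$ if and only if $z$ has the top bit of $w\oplus z$.

The normal-play Grundy function is $g(X)=\operatorname{mex}\{g(X')\}$, with $X'$ running over the options of $X$. It satisfies $g(*i)=i$ and, by the Sprague--Grundy theorem, $g(X+Y)=g(X)\oplus g(Y)$. The mis\`ere Grundy function differs only in its initial value: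
\[
g^-(0)=1,\qquad g^-(X)=\operatorname{mex}\{g^-(X')\}\quad(X\neq0).
\]
We use two properties. First, $g^-(X)\neq g^-(X')$ for every option $X'$ of $X$. Second, $o^-(X)=\mathcal P$ if and only if $g^-(X)=0$: this holds for $X=0$, and $X\ne0$ is a $\mathcal P$-position iff no option is, iff by induction no option has $g^-=0$, iff $g^-(X)=0$. Unlike $g$, the function $g^-$ is not additive: $g^-(*1)=0$ but $g^-(*1+*1)=1$. It has to be computed for each sum from the definition, and two lemmas on Nim do most of that work.

For a multiset $N$ of nim-heaps with Nim-sum $\nu$, let $R(N)$ be the set of Nim-sums reachable from $N$ in one move.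

\begin{lemma}\label{lem:nim}
We have $\nu\notin R(N)$. If $\nu'\neq\nu$ and some heap of $N$ has the top bit of $\nu\oplus\nu'$, then $\nu'\in R(N)$. In particular $[0,\nu)\subseteq R(N)$.
\end{lemma}

\begin{proof}
A move $t\to t'$ changes the Nim-sum to $\nu\oplus t\oplus t'\neq\nu$. If the heap $t$ has the top bit of $\nu\oplus\nu'$, then $t'=t\oplus\nu\oplus\nu'<t$, and the move $t\to t'$ gives Nim-sum $\nu'$. If $\nu'<\nu$, then $\nu$ has the top bit of $\nu\oplus\nu'$, so some heap has it.
\end{proof}

\begin{lemma}\label{lem:mex}
Let $D\subseteq\mathbb N$ be finite and $\mu=\operatorname{mex}D$. Then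
\[
\operatorname{mex}\bigl(\{d\oplus\nu:d\in D\}\cup\{\mu\oplus\nu':\nu'\in R(N)\}\bigr)=\mu\oplus\nu .
\]
\end{lemma}

\begin{proof}
The number $\mu\oplus\nu$ is not in the set, since $\mu\notin D$ and $\nu\notin R(N)$. Let $w<\mu\oplus\nu$, and let $i$ be the top bit of $w\oplus\mu\oplus\nu$. Then $\mu\oplus\nu$ has bit $i$, so $\mu$ or $\nu$ has it. If $\mu$ has it, then $d=w\oplus\nu<\mu$, so $d\in D$ and $w=d\oplus\nu$. If $\nu$ has it, then $\nu'=w\oplus\mu<\nu$, so $\nu'\in R(N)$ and $w=\mu\oplus\nu'$.
\end{proof}

A \emph{chip system} is a finite list $H_1,\dots,H_r$ of nonzero games, the \emph{chips}, with every option of every chip expressed as a sum (possibly empty) of chips. The set $\mathcal A$ of all sums of chips is then closed, and $\mathcal A=\operatorname{cl}(H_1,\dots,H_r)$. We describe positions as multisets of chips, that is, as vectors in $\mathbb N^r$; a move removes one chip and adds the chips of one of its options. Two multisets may describe the same tree. This does no harm, since all statements below are proved for all multisets. Every finitely generated $\mathcal A\ne\{0\}$ arises in this way, from the list of nonzero followers of the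 generators.

For $t\ge0$ and $p\ge1$, write $n\sim_{t,p}n'$ if $n=n'$, or if $n,n'\ge t$ and $n\equiv n'\pmod p$. This is a congruence on $(\mathbb N,+)$ whose classes are represented by $[0,t+p)$. We extend it coordinatewise to $\mathbb N^r$.

\begin{lemma}\label{lem:period}
Let $\mathcal A$ be the set of sums of a chip system with $r$ chips.
\begin{enumerate}
\item[(a)] If the outcome of $X\in\mathbb N^r$ depends only on the $\sim_{t,p}$-class of $X$, then $|Q|\le(t+p)^r$.
\item[(b)] If $|Q|\le b$, then the outcome of $X$ depends only on the $\sim_{b,\,b!}$-class of $X$.
\end{enumerate}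
\end{lemma}

\begin{proof}
(a) If $X\sim_{t,p}Y$, then $X+Z\sim_{t,p}Y+Z$ for all $Z$, so $X\equiv_{\mathcal A}Y$.

(b) Let $y\in Q$. Two of the $b+1$ elements $0y,1y,\dots,by$ coincide, say $iy=jy$ with $i<j\le b$. Then $ny=(n+j-i)y$ for $n\ge i$, and $j-i$ divides $b!$, so $ny=n'y$ whenever $n\sim_{b,\,b!}n'$. Applied to the images of the chips, this shows that $\Phi(X)$, and with it the outcome of $X$, depends only on the class of $X$.
\end{proof}

\section{Chips with a programmable offset}\label{sec:chips}

\subsection*{The recursion to be simulated}
Let $J=2^m$ with $m\ge2$, and let $V=\{J/2+1,\dots,J/2+|V|\}$ with $1\le|V|<J/2$. The elements of $V$ serve as symbols. Let $\mathcal R_{\mathsf S}$ be a set of pairs $(B,c)$ and $\mathcal R_{\mathsf T}$ a set of triples $(B,c,s)$ with $B\subseteq V$, $c\in V$, $s\in\{0,1\}$. Define $F\colon\mathbb N^2\to V$ by recursion in the lexicographic order of $(n,x)$: the value $F(n,x)$ is the least $c\in V$ that is not hit, where $c$ is \emph{hit} at $(n,x)$ if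
\begin{itemize}
\item $x\ge1$ and $F(n,x-1)\in B$ for some $(B,c)\in\mathcal R_{\mathsf S}$, or
\item $n\ge1$ and $F(n-1,x+s)\in B$ for some $(B,c,s)\in\mathcal R_{\mathsf T}$.
\end{itemize}
We assume
\begin{itemize}
\item[(H)] at every $(n,x)$ some $c\in V$ is not hit.
\end{itemize}
The rule ``least value not excluded by a neighbor'' has the shape of a mex, which is why a Grundy function can carry it out. Put
\[
q=J+1,\qquad K=2J=2^{m+1},\qquad O=*K+*K .
\]
All elements of $V$ lie strictly between $J/2\ge 2$ and $J$, so they share their top bit $m-1$. For $v,v'\in V$ this gives:
\begin{itemize}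
\item[(A1)] $3\le v<J$, and $v$ is not a power of $2$;
\item[(A2)] $v\oplus v'\in[0,J/2)$, so $v\oplus v'\notin V$, and $v\oplus v'=0$ only if $v=v'$;
\item[(A3)] $q\oplus v=J+(v\oplus1)$ satisfies $J<q\oplus v<K$ and $q\oplus v\neq q$.
\end{itemize}

\subsection*{What the chips must do}
Our positions consist of nim-heaps and other chips. Let $\nu(X)$ be the Nim-sum of the heaps of $X$, and call $g^-(X)\oplus\nu(X)$ the \emph{offset} of $X$. In mis\`ere Nim the offset is $1$ when all heaps are at most $*1$, and $0$ otherwise; this small anomaly is our only raw material. We want an \emph{engine} $\mathsf E$, a \emph{space chip} $\mathsf S$ and a \emph{time chip} $\mathsf T$ such that $X=\mathsf E+x\mathsf S+n\mathsf T+N$ has offset $F(n,x)$ for every multiset $N$ of heaps below $*K$. Write the value of each option reached by moving in $\mathsf E$, $\mathsf S$ or $\mathsf T$ as $d\oplus\nu(X)$, and let $D$ be the set of these $d$. By Lemma~\ref{lem:mex} we need $\operatorname{mex}D=F(n,x)$, and so $D$ should contain $[1,J)\setminus V$, the number $0$, and exactly the hit elements of $V$. Each demand calls for one device.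

\emph{The numbers in $[1,J)\setminus V$.} We need a move that contributes a prescribed $d=j$ whatever else is present. A move to $*j$ would not do, because the resulting position has an offset of its own. It turns out that a heap $*K$, with $K$ a power of $2$ above all other values, forces the offset to be $0$. A move to $O+*j$ therefore contributes exactly $j$.

\emph{The number $0$.} If $x\geq1$, let $\mathsf S$ move to $*v$ for every $v\in V$. The choice $v=F(n,x-1)$ cancels the offset of the resulting position and gives $d=0$; the other choices give values below $J/2$ by (A2), which are in $D$ anyway. The same works for $\mathsf T$. At $n=x=0$ the engine itself needs a move with $d=0$. It cannot be a move of normal-play value $0$, since we want every chip other than a heap to have $g=0$, so that offset $0$ is the default. We need a position $\mathsf L+*J$ in which $\mathsf L$ has offset $J$ next to \emph{all} heaps below $*K$. The anomaly of Nim survives only next to heaps below $*2$. A \emph{ladder} $\mathsf L_0=0,\mathsf L_1,\dots,\mathsf L_m$ doubles it step by step: $\mathsf L_k$ has offset $2^k$ next to heaps below $*2^{k+1}$.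

\emph{The hit elements.} A move $\mathsf S\to*w$ contributes $F(n,x-1)\oplus w$, which may be the desired $c$ for one value of $F(n,x-1)$ and an unwanted element of $V$ for another. We first reduce the question ``is $F\in B$?'' to a yes-or-no answer, using a \emph{check chip} $\mathsf C_B$ that changes the offset to $q$ if $F\in B$ and to $0$ if not. The move $\mathsf S\to\mathsf C_B+*(q\oplus c)$ then contributes $c$ in the first case and the harmless value $q\oplus c>J$ in the second.

\subsection*{The chips}
Each chip is defined from earlier ones, and $\mathsf L_0=0$ is the empty sum.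
\begin{center}
\begin{tabular}{ll}
chip & options\\ \hline
$*i$ \ $(1\le i\le K)$ & $*j$ for $0\le j<i$\\
$\mathsf L_k$ \ $(1\le k\le m)$ & $\mathsf L_{k-1}+*2^{k-1}$; \ $O+*j$ for $1\le j<2^k$\\
$\mathsf C_B$ \ $(B\subseteq V)$ & $*v$ for $v\in B$; \ $O+*j$ for $1\le j\le J$\\
$\mathsf S$ & $*v$ for $v\in V$; \ $\mathsf C_B+*(q\oplus c)$ for $(B,c)\in\mathcal R_{\mathsf S}$\\
$\mathsf T$ & $*v$ for $v\in V$; \ $\mathsf C_B+*(q\oplus c)+s\mathsf S$ for $(B,c,s)\in\mathcal R_{\mathsf T}$\\
$\mathsf E$ & $\mathsf L_m+*J$; \ $O+*j$ for $j\in[1,J)\setminus V$
\end{tabular}
\end{center}
This is a chip system, since $q\oplus c<K$ by (A3). Let $\mathcal A$ be its set of sums.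

\begin{lemma}\label{lem:normal}
Every chip that is not a nim-heap has $g=0$. Hence $g(X)=\nu(X)$ for all $X\in\mathcal A$.
\end{lemma}

\begin{proof}
Go down the table. By induction and additivity of $g$, the options have $g$-values $2^{k-1}$ and $j$ for $\mathsf L_k$; $v$ and $j$ for $\mathsf C_B$; $v$ and $q\oplus c$ for $\mathsf S$ and $\mathsf T$; $J$ and $j$ for $\mathsf E$. None of these is $0$, so the mex is $0$.
\end{proof}

A position is \emph{light} if it contains no chip $*K$. A light position is written $X=\kappa+N$, where $N$ consists of the nim-heaps and the \emph{core} $\kappa$ of the other chips; then $\nu=\nu(X)<K$. We call $N$ \emph{$k$-small} if all its heaps are smaller than $2^{k+1}$.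

\section{The mis\`ere value of every position}\label{sec:value}

\begin{proposition}\label{prop:value}
Assume \textup{(H)} and let $X$ be a sum of chips.
\begin{enumerate}
\item[(0)] If $X$ contains $*K$, then $g^-(X)=\nu(X)$.
\end{enumerate}
If $X=\kappa+N$ is light, then the following hold.
\begin{enumerate}
\item[(i)] If $\kappa=\mathsf L_k$ with $0\le k\le m$, then $g^-(X)=2^k\oplus\nu$ if $N$ is $k$-small, and $g^-(X)=\nu$ otherwise.
\item[(ii)] If $\kappa=\mathsf E+x\mathsf S+n\mathsf T$, then $g^-(X)=F(n,x)\oplus\nu$.
\item[(iii)] If $\kappa=\mathsf E+x\mathsf S+n\mathsf T+\mathsf C_B$, then $g^-(X)=q\oplus\nu$ if $F(n,x)\in B$, and $g^-(X)=\nu$ otherwise.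
\item[(iv)] For every other core, $g^-(X)=\nu$.
\end{enumerate}
In particular $g^-(X)<K$ for every light $X$.
\end{proposition}

We say that a core has type (i), (ii), (iii) or (iv) accordingly. The last assertion holds because $2^k$, $F(n,x)$, $q$ and $\nu$ all lie in the subgroup $[0,K)$. Two small computations show the mechanisms at work.

\begin{example}[the first rung of the ladder]\label{ex:ladder}
The chip $\mathsf L_1$ has options $*1$ and $O+*1$. Take (0) for granted, and use the mis\`ere values $0,1,3,2,5$ of the Nim positions $*1+*i$ for $i=0,\dots,4$. Listing the option values of $\mathsf L_1+*i$ in the order $*1+*i$, then $O+*1+*i$, then $\mathsf L_1+*j$ for $j<i$, we get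
\begin{align*}
g^-(\mathsf L_1)&=\operatorname{mex}\{0,1\}=2, & g^-(\mathsf L_1+*1)&=\operatorname{mex}\{1,0,2\}=3,\\
g^-(\mathsf L_1+*2)&=\operatorname{mex}\{3,3,2,3\}=0, & g^-(\mathsf L_1+*3)&=\operatorname{mex}\{2,2,2,3,0\}=1,
\end{align*}
and $g^-(\mathsf L_1+*4)=\operatorname{mex}\{5,5,2,3,0,1\}=4$. The offset is $2$ for $i<4$ and $0$ for $i=4$. It has two different causes. For $i\le1$ the anomaly of $*1+*i$ makes the two moves of $\mathsf L_1$ cover both $0$ and $1$. For $i=2,3$ that anomaly is gone, and the value is decided by the heap moves. At $i=4$ the heap moves fill all of $[0,4)$, just as they do in normal play, and the anomaly is erased. The same filling argument, with $K$ in place of $4$, proves (0).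
\end{example}

\begin{example}[one rule]\label{ex:rule}
Let $J=8$, $V=\{5,6\}$, $\mathcal R_{\mathsf S}=\{(\{5\},5)\}$ and $\mathcal R_{\mathsf T}=\emptyset$. Then $6$ is never hit, and $F(0,x)$ is $5,6,5,6,\dots$. Here $q=9$; write $\mathsf C=\mathsf C_{\{5\}}$. The options of $\mathsf E$ are $\mathsf L_3+*8$ and $O+*j$ for $j\in\{1,2,3,4,7\}$, and those of $\mathsf S$ are $*5$, $*6$ and $\mathsf C+*12$. We evaluate options by the proposition, as the induction will.
\begin{itemize}
\item $\mathsf E$: the ladder move gives $8\oplus8=0$, so the value is $\operatorname{mex}\{0,1,2,3,4,7\}=5$.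
\item $\mathsf E+\mathsf C$: the moves of $\mathsf C$ give $5\oplus5=0$ and $1,\dots,8$; those of $\mathsf E$ give $8$ and $1,2,3,4,7$. The value is $9$.
\item $\mathsf E+\mathsf S$: the moves of $\mathsf E$ give $8$ and $1,2,3,4,7$; those of $\mathsf S$ give $5\oplus5=0$, $5\oplus6=3$ and $9\oplus12=5$. The value is $6$.
\item $\mathsf E+\mathsf S+\mathsf C$: now $\mathsf C\to*5$ gives $6\oplus5=3$; the other moves of $\mathsf C$ and $\mathsf E$ give values in $[1,9)$; those of $\mathsf S$ give $9\oplus5=12$, $9\oplus6=15$ and $12$. No option has value $0$, so the value is $0$.
\item $\mathsf E+2\mathsf S$: the moves of $\mathsf S$ give $6\oplus5=3$, $6\oplus6=0$ and $0\oplus12=12$. With $8$ and $1,2,3,4,7$ from $\mathsf E$, the value is $5$.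
\end{itemize}
\end{example}

\begin{proof}[Proof of Proposition~\ref{prop:value}]
We use induction on the length of the longest play from $X$, so all assertions are available for the options of $X$ and their followers.

\medskip\noindent\textbf{(0).} Here $X\neq0$, so it suffices to show that the options of $X$ have the same set of $g^-$-values as of $g$-values; then $g^-(X)=g(X)=\nu(X)$ by Lemma~\ref{lem:normal}. Options that contain $*K$ satisfy $g^-=g$ by induction. If $X$ contains two copies of $*K$, there are no other options. Otherwise $X=*K+W$ with $W$ light, and the remaining options are the light positions $W+*i$ with $0\le i<K$. Their $g^-$-values are less than $K$ by induction, and pairwise distinct because $W+*i$ is an option of $W+*i'$ for $i<i'$. So these $K$ values fill $[0,K)$. Their $g$-values $\nu(W)\oplus i$ also fill $[0,K)$, since $[0,K)$ is a group containing $\nu(W)$.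

\medskip
From now on $X=\kappa+N$ is light. A \emph{Nim move} is a move in $N$ and a \emph{core move} is a move in $\kappa$. Write the value of the option $X'$ reached by a core move as $d\oplus\nu$, and let $D$ be the set of these $d$. If the move creates heaps of Nim-sum $h$, then
\[
d=h\oplus(\text{offset of }X').
\]
By (0), a core move to $O+*j$ has $d=j$.

\medskip\noindent\textbf{(i), $N$ is $k$-small, $k=0$.} The position consists of $r$ copies of $*1$. Its value is $1$ for $r=0$, and for $r\geq1$ every option is $r-1$ copies of $*1$, so the values alternate $1,0,1,\dots$. This is $1\oplus\nu$.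

\medskip\noindent\textbf{(i), $N$ is $k$-small, $k\ge1$.} Nim moves keep $N$ $k$-small and give the values $2^k\oplus\nu'$ with $\nu'\in R(N)$. The moves to $O+*j$ put $[1,2^k)$ into $D$. The remaining option is $\mathsf L_{k-1}+*2^{k-1}+N$, and there are two cases, as in Example~\ref{ex:ladder}.

Suppose all heaps of $N$ are smaller than $2^k$. Then $N+*2^{k-1}$ is $(k-1)$-small, so this option has $d=2^{k-1}\oplus2^{k-1}=0$. Hence $D=[0,2^k)$, and Lemma~\ref{lem:mex} gives the value $2^k\oplus\nu$.

Suppose some heap lies in $[2^k,2^{k+1})$. Then the option has offset $0$ and $d=2^{k-1}$, so $D=[1,2^k)$. Lemma~\ref{lem:mex} does not apply, since $\operatorname{mex}D=0$; the Nim moves alone must supply all values below $z=2^k\oplus\nu$. No option has value $z$, because $2^k\notin D$ and $\nu\notin R(N)$. Let $w<z$, put $\nu'=w\oplus2^k$, and let $i$ be the top bit of $w\oplus z=\nu'\oplus\nu$. Then $z$ has bit $i$. If $i\neq k$, then $\nu$ has bit $i$, so some heap has it. If $i=k$, the heap in $[2^k,2^{k+1})$ has it. In both cases $\nu'\in R(N)$ by Lemma~\ref{lem:nim}, and this Nim move gives the value $2^k\oplus\nu'=w$. So $g^-(X)=z$.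

\medskip\noindent\textbf{(i), $N$ is not $k$-small.} First, $\nu$ is not an option value. Core moves exist only for $k\geq1$ and have $d=j\ge1$ or $d=2^{k-1}$, since $N+*2^{k-1}$ is not $(k-1)$-small. A Nim move to an $N'$ that is not $k$-small has value $\nu(N')\neq\nu$. A Nim move to a $k$-small $N'$ is possible only if $N$ has exactly one heap $t\ge2^{k+1}$; then $\nu\ge2^{k+1}$, whereas the option has value $2^k\oplus\nu(N')<2^{k+1}$.

Now let $w<\nu$, and choose by Lemma~\ref{lem:nim} a Nim move to some $N'$ with $\nu(N')=w$. If $N'$ is not $k$-small, this option has value $w$. If it is, then $w<2^{k+1}$ and $N$ has a unique heap $t\ge2^{k+1}$. Let $\rho<2^{k+1}$ be the Nim-sum of the other heaps. The moves $t\to i$ with $0\le i<2^{k+1}$ give the values $2^k\oplus\rho\oplus i$, which fill $[0,2^{k+1})$ and so include $w$. Hence $g^-(X)=\nu$.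

\medskip
In cases (ii)--(iv) the core is nonempty, so $X\ne0$, and the claimed offset $\mu$ depends only on $\kappa$. Nim moves keep $\kappa$ and give the values $\mu\oplus\nu'$ with $\nu'\in R(N)$. By Lemma~\ref{lem:mex} it suffices to show $\operatorname{mex}D=\mu$.

\medskip\noindent\textbf{(ii).} The core moves contribute the following.
\begin{itemize}
\item $\mathsf E\to O+*j$ gives all of $[1,J)\setminus V$.
\item $\mathsf E\to\mathsf L_m+*J$. If $n=x=0$, the new core is $\mathsf L_m$, and $N+*J$ is $m$-small because all heaps are smaller than $K=2^{m+1}$; so $d=J\oplus J=0$ by (i). Otherwise the new core $\mathsf L_m+x\mathsf S+n\mathsf T$ has type (iv), and $d=J$.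
\item $\mathsf S\to*v$, if $x\ge1$, gives $d=v\oplus F(n,x-1)$ by (ii), and $\mathsf T\to*v$, if $n\ge1$, gives $d=v\oplus F(n-1,x)$. By (A2) these lie in $[0,J/2)$, and as $v$ runs over $V$ they include $0$.
\item $\mathsf S\to\mathsf C_B+*(q\oplus c)$, if $x\geq1$, leads to the core $\mathsf E+(x-1)\mathsf S+n\mathsf T+\mathsf C_B$. By (iii), $d=q\oplus c\oplus q=c$ if $F(n,x-1)\in B$, and $d=q\oplus c>J$ otherwise.
\item $\mathsf T\to\mathsf C_B+*(q\oplus c)+s\mathsf S$, if $n\geq1$, leads to the core $\mathsf E+(x+s)\mathsf S+(n-1)\mathsf T+\mathsf C_B$. So $d=c$ if $F(n-1,x+s)\in B$, and $d=q\oplus c>J$ otherwise.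
\end{itemize}
Thus $0\in D$ for every $(n,x)$, $[1,J)\setminus V\subseteq D$, and $D\cap V$ is the set of hit elements. By (H) some element of $V\subseteq[0,J)$ is not hit, so $\operatorname{mex}D$ is the least such element, which is $F(n,x)$.

\medskip\noindent\textbf{(iii).} Let $f=F(n,x)$.
\begin{itemize}
\item $\mathsf C_B\to*v$ with $v\in B$ gives $d=v\oplus f\in[0,J/2)$ by (ii) and (A2), and $d=0$ iff $v=f$.
\item $\mathsf C_B\to O+*j$ gives all of $[1,q)$.
\item $\mathsf E\to O+*j$ gives elements of $[1,J)$, and $\mathsf E\to\mathsf L_m+*J$ leads to a core of type (iv), so $d=J$.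
\item $\mathsf S\to*v$ and $\mathsf T\to*v$ lead to cores of type (iii), so $d\in\{v,v\oplus q\}$. By (A1) and (A3), $d\notin\{0,q\}$.
\item The other moves of $\mathsf S$ and $\mathsf T$ create a second check chip. The new core has type (iv), and $d=q\oplus c\notin\{0,q\}$.
\end{itemize}
If $f\notin B$, then $0\notin D$ and $\operatorname{mex}D=0$. If $f\in B$, then $[0,q)\subseteq D$ and $q\notin D$, so $\operatorname{mex}D=q$.

\medskip\noindent\textbf{(iv).} We show $0\notin D$. Moves to $O+*j$ have $d=j\ge1$. For the other core moves let $\kappa'$ be the new core. Its offset is $0$ or $2^l$ if $\kappa'=\mathsf L_l$, an element of $V$ in type (ii), $0$ or $q$ in type (iii), and $0$ in type (iv). We must check that this offset differs from the size $h\ge1$ of the heap created; offset $0$ is therefore never a problem.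
\begin{itemize}
\item $\mathsf L_k\to\mathsf L_{k-1}+*2^{k-1}$ with $k\ge2$. The core $\kappa'$ contains the chip $\mathsf L_{k-1}$, so it is not of type (ii) or (iii), and it is of type (i) only if $\kappa=\mathsf L_k$, which is excluded. So $\kappa'$ has type (iv).
\item $\mathsf L_1\to*1$, with $h=1$. If $\kappa'=\mathsf L_l$, then $l\ge1$ because $\kappa\neq\mathsf L_1$, so $2^l\neq1$. Elements of $V$ are at least $3$, and $q\ne1$.
\item $\mathsf C_B\to*v$, with $h=v$. Type (ii) for $\kappa'$ would make $\kappa$ of type (iii), which is excluded. For the other types, $v\neq2^l$ and $v\neq q$ by (A1).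
\item $\mathsf S\to*v$ or $\mathsf T\to*v$. Type (ii) or (iii) for $\kappa'$ would make $\kappa$ of the same type, which is excluded. For type (i), $v\neq2^l$ by (A1).
\item $\mathsf S$ or $\mathsf T$ moves to an option containing $\mathsf C_B$. Then $\kappa'$ has type (iii) or (iv). In type (iii) the new chip $\mathsf C_B$ is the only check chip of $\kappa'$, so $\kappa$ consists of $\mathsf E$ and copies of $\mathsf S$ and $\mathsf T$, which is type (ii) and excluded.
\item $\mathsf E\to\mathsf L_m+*J$. The core $\kappa'$ contains $\mathsf L_m$, so it is not of type (ii) or (iii), and it is of type (i) only if $\kappa=\mathsf E$, which is excluded. \qedhere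
\end{itemize}
\end{proof}

\begin{remark}
The proof accounts for the choice of the constants. The answer $q$ of a check chip cannot be $J$, because the ladder move of $\mathsf E$ puts $J$ into $D$ in case (iii). The symbols avoid powers of $2$ because in the core $\mathsf L_l+\mathsf C_B$ a move $\mathsf C_B\to*2^l$ would cancel the offset of $\mathsf L_l$ and put $0$ into $D$ in case (iv). They share their top bit so that the wrong guesses $\mathsf S\to*v$ in case (ii) do not hit a symbol by accident. Hypothesis (H) is used only in (ii), to keep the mex inside $V$.
\end{remark}

\section{A Turing machine as the function $F$}\label{sec:tm}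

Let $M$ be a deterministic Turing machine with tape cells indexed by $\mathbb N$, tape alphabet $\Lambda$ containing the blank $\sqcup$, and state set $\Xi$ containing $\mathrm{start}$ and $\mathrm{halt}$. An instruction writes a symbol, moves the head one cell left or right, and enters a state; a left move at cell $0$ leaves the head in place. Let $\Gamma=\Lambda\cup(\Lambda\times\Xi)$. The configuration at time $n$ is a map $\gamma_n\colon\mathbb N\to\Gamma$ whose value lies in $\Lambda\times\Xi$ exactly at the head, where it records the symbol and the state. We have $\gamma_0(0)=(\sqcup,\mathrm{start})$ and $\gamma_0(x)=\sqcup$ for $x\ge1$, and a halting configuration is repeated forever.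

The evolution is local: there are total maps $\delta\colon\Gamma^3\to\Gamma$ and $\delta_0\colon\Gamma^2\to\Gamma$, computable from $M$, with
\[
\gamma_{n+1}(x)=\delta\bigl(\gamma_n(x-1),\gamma_n(x),\gamma_n(x+1)\bigr)\quad(x\ge1),\qquad
\gamma_{n+1}(0)=\delta_0\bigl(\gamma_n(0),\gamma_n(1)\bigr).
\]
Namely, $\delta(\ell,r,s)$ is given by the first clause that applies: if $r$ carries a non-halting head, it is the symbol written; if $r\in\Lambda$ and $\ell$ carries a non-halting head that moves right, or else $s$ carries one that moves left, it is $r$ paired with the new state; otherwise it is $r$. The map $\delta_0(r,s)$ is defined in the same way without $\ell$, except that if $r$ carries a non-halting head that moves left, it is the written symbol paired with the new state.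

Two features of the recursion for $F$ need attention. First, the rules can only exclude values, one neighbor at a time. So a symbol at $(n,x)$ will be a guess $(\ell,r,s)$ of the three cells of $\gamma_{n-1}$ around $x$, and each neighbor excludes the guesses that contradict it. Second, $(n,x)$ sees $(n-1,x)$, $(n-1,x+1)$ and $(n,x-1)$, but not $(n-1,x-1)$: a move of $\mathsf T$ can create a chip $\mathsf S$ but cannot remove one. The missing cell $\gamma_{n-1}(x-1)$ is relayed through $(n,x-1)$, where it is the middle entry of the guess.

Identify $V$ with the following \emph{labels}, numbered increasingly in the order shown, so that all $\mathrm{col}$-labels precede all $\mathrm{gen}$-labels: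
\[
\mathrm{init},\qquad\mathrm{row},\qquad\mathrm{col}(r,s),\qquad\mathrm{gen}(\ell,r,s)\qquad(\ell,r,s\in\Gamma),
\]
and take $m\ge2$ least with $J/2>|V|$. Each label $v$ has attributes $\mathrm{new}(v),\mathrm{old}(v)\in\Gamma$:
\begin{center}
\begin{tabular}{lcccc}
$v$ & $\mathrm{init}$ & $\mathrm{row}$ & $\mathrm{col}(r,s)$ & $\mathrm{gen}(\ell,r,s)$\\ \hline
$\mathrm{new}(v)$ & $(\sqcup,\mathrm{start})$ & $\sqcup$ & $\delta_0(r,s)$ & $\delta(\ell,r,s)$\\
$\mathrm{old}(v)$ & $(\sqcup,\mathrm{start})$ & $\sqcup$ & $r$ & $r$
\end{tabular}
\end{center}
The rules are as follows, for all $\ell,r,s\in\Gamma$.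
\begin{itemize}
\item $\mathcal R_{\mathsf S}$ consists of $(V,\mathrm{init})$, $(V,\mathrm{col}(r,s))$ and $(\{v:\mathrm{old}(v)\neq\ell\},\mathrm{gen}(\ell,r,s))$.
\item $\mathcal R_{\mathsf T}$ consists of $(V,\mathrm{init},0)$, $(V,\mathrm{row},0)$ and, for $c=\mathrm{col}(r,s)$ and for $c=\mathrm{gen}(\ell,r,s)$, the triples $(\{v:\mathrm{new}(v)\neq r\},c,0)$ and $(\{v:\mathrm{new}(v)\neq s\},c,1)$.
\end{itemize}
A rule with $B=V$ hits its label as soon as $x\ge1$, respectively $n\ge1$.

\begin{lemma}\label{lem:tm}
Hypothesis \textup{(H)} holds, $F(0,0)=\mathrm{init}$, and for $n,x\geq1$,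
\begin{gather*}
F(0,x)=\mathrm{row},\qquad F(n,0)=\mathrm{col}\bigl(\gamma_{n-1}(0),\gamma_{n-1}(1)\bigr),\\
F(n,x)=\mathrm{gen}\bigl(\gamma_{n-1}(x-1),\gamma_{n-1}(x),\gamma_{n-1}(x+1)\bigr).
\end{gather*}
Hence $\mathrm{new}(F(n,x))=\gamma_n(x)$ for all $n,x\geq0$, and $\mathrm{old}(F(n,x))=\gamma_{n-1}(x)$ for $n\ge1$, $x\geq0$.
\end{lemma}

\begin{proof}
The statements on attributes at $(n,x)$ follow from the formula at $(n,x)$, the table and the definition of $\delta$ and $\delta_0$. We prove the formulas by lexicographic induction; each step exhibits an unhit label, which proves (H).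

At $(0,0)$ nothing is hit, and $\mathrm{init}$ is the least label. At $(0,x)$ with $x\ge1$ only $\mathcal R_{\mathsf S}$ applies; $\mathrm{init}$ is hit and $\mathrm{row}$ is not.

At $(n,0)$ with $n\ge1$ only $\mathcal R_{\mathsf T}$ applies. The labels $\mathrm{init}$ and $\mathrm{row}$ are hit, and $\mathrm{col}(r,s)$ is unhit iff $r=\mathrm{new}(F(n-1,0))=\gamma_{n-1}(0)$ and $s=\mathrm{new}(F(n-1,1))=\gamma_{n-1}(1)$. This unique unhit $\mathrm{col}$-label precedes all $\mathrm{gen}$-labels.

At $(n,x)$ with $n,x\ge1$, the label $\mathrm{init}$ and all $\mathrm{col}$-labels are hit through $\mathcal R_{\mathsf S}$, and $\mathrm{row}$ is hit through $\mathcal R_{\mathsf T}$. The label $\mathrm{gen}(\ell,r,s)$ is unhit iff $\ell=\mathrm{old}(F(n,x-1))=\gamma_{n-1}(x-1)$, $r=\mathrm{new}(F(n-1,x))=\gamma_{n-1}(x)$ and $s=\mathrm{new}(F(n-1,x+1))=\gamma_{n-1}(x+1)$.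
\end{proof}

Let $\mathcal A_M$ be the closed set generated by the chips of Section~\ref{sec:chips} for these data. The chips are finite trees, computable from $M$ by going down the table.

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

\noindent\emph{Suppose $\mathcal Q(\mathcal A_M)$ is finite.} Then $i\mathsf T\equiv_{\mathcal A_M} j\mathsf T$ for some $i<j$. By Proposition~\ref{prop:value}(ii), for $v\in V$ the position $n\mathsf T+(\mathsf E+x\mathsf S+*v)$ is a $\mathcal P$-position iff $F(n,x)=v$. Comparing $n=i$ with $n=j$ gives $F(i,x)=F(j,x)$ for all $x$, so $\gamma_i=\gamma_j$ by Lemma~\ref{lem:tm}. Since $M$ is deterministic, every configuration is one of $\gamma_0,\dots,\gamma_{j-1}$.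

\medskip\noindent\emph{Suppose $\{\gamma_n\}$ is finite.} By determinism there are $n_0$ and $p\ge1$ with $\gamma_{n+p}=\gamma_n$ for $n\ge n_0$. Each configuration is blank outside finitely many cells, so there is $x_0\ge1$ with $\gamma_n(x)=\sqcup$ for all $n$ and all $x\ge x_0$. By Lemma~\ref{lem:tm}, $F(n,x)$ for $n\geq1$ is determined by $x$ and $\gamma_{n-1}$, and for $x\ge x_0+1$ it equals $\mathrm{row}$ if $n=0$ and $\mathrm{gen}(\sqcup,\sqcup,\sqcup)$ if $n\ge1$. Therefore
\[
F(n+p,x)=F(n,x)\quad(n\ge n_0+1),\qquad F(n,x+1)=F(n,x)\quad(x\ge x_0+1).
\]
Let $t=\max(2,n_0+1,x_0+1)$. The $\sim_{t,2p}$-class of a position $X$ tells, for each chip, whether it occurs zero times, once or at least twice, and the parity of its multiplicity. This determines whether $*K$ occurs, the Nim-sum $\nu(X)$, for which $k$ the heaps are $k$-small, and the type of the core, including $k$ in type (i) and $B$ in type (iii). By the displayed equations the class also determines $F(n,x)$, where $n$ and $x$ are the multiplicities of $\mathsf T$ and $\mathsf S$. By Proposition~\ref{prop:value} it determines $g^-(X)$, hence the outcome, and Lemma~\ref{lem:period}(a) shows that $\mathcal Q(\mathcal A_M)$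 is finite. This is the step that needs the value of every position.

\medskip\noindent\emph{Undecidability.} Suppose an algorithm decides whether $\mathcal Q(\mathcal A)$ is infinite. Given $M$, apply it to $\mathcal A_M$. If $\{\gamma_n\}$ is infinite, $M$ does not halt. If it is finite, simulate $M$ until it halts or repeats a configuration without having halted, in which case it never halts. This decides the halting problem on the blank tape, which is impossible. \qed

\section{Proof of Theorem~\ref{thm:more}}\label{sec:more}

\subsection*{A finite test for periodicity}
Parts (a) and (c) rest on the fact that a proposed threshold and period can be verified. Let $H_1,\dots,H_r$ be the nonzero followers of the generators; if there are none, $Q$ is trivial. In this chip system every option of a chip is $0$ or another chip, so the options of $X\in\mathbb N^r$ have the form $X-e_i$ or $X-e_i+e_j$ with $j\ne i$, for a finite list of such patterns, each available when the $i$th coordinate of $X$ is positive. Outcomes are computable by recursion on the tree.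

Given $t\geq0$ and $p\geq1$, let $U\subseteq\mathbb N^r$ be the set of $X$ whose $\sim_{t,p}$-representative in $[0,t+p)^r$ is a $\mathcal P$-position. Consider the condition
\begin{equation}\label{eq:rec}
X\in U\quad\Longleftrightarrow\quad X\neq0\text{ and no option of }X\text{ lies in }U .
\end{equation}
We say that $\mathrm{Test}(t,p)$ \emph{succeeds} if \eqref{eq:rec} holds for all $X\in[0,t+p+1)^r$. This is a finite computation.

\begin{lemma}\label{lem:test}
If $\mathrm{Test}(t,p)$ succeeds, then $Q$ is finite. If $|Q|\le b$, then $\mathrm{Test}(b,b!)$ succeeds.
\end{lemma}

\begin{proof}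
Suppose $\mathrm{Test}(t,p)$ succeeds. Let $X\in\mathbb N^r$, and let $\tilde X\in[0,t+p+1)^r$ be its $\sim_{t+1,p}$-representative. Corresponding coordinates $y$ of $X$ and $\tilde y$ of $\tilde X$ are equal, or are both at least $t+1$ and congruent modulo $p$. So $y>0$ iff $\tilde y>0$, and $y+\epsilon\sim_{t,p}\tilde y+\epsilon$ for $\epsilon\in\{-1,0,1\}$ whenever $y+\epsilon\ge0$. Thus $X\sim_{t,p}\tilde X$, the same move patterns are available, and corresponding options are $\sim_{t,p}$-equivalent. Since $U$ is a union of $\sim_{t,p}$-classes, \eqref{eq:rec} passes from $\tilde X$ to $X$. But \eqref{eq:rec} for all $X$ is the recursion that defines the $\mathcal P$-positions, so by induction on the length of play $U$ is the set of $\mathcal P$-positions. Lemma~\ref{lem:period}(a) shows that $Q$ is finite. Conversely, if $|Q|\le b$, then by Lemma~\ref{lem:period}(b) the set $U$ for $(b,b!)$ is the set of $\mathcal P$-positions, which satisfies \eqref{eq:rec}.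
\end{proof}

\subsection*{Part (a): completeness}
Running $\mathrm{Test}(b,b!)$ for $b=1,2,\dots$ halts with a success iff $Q$ is finite, so finiteness is $\Sigma^0_1$.

For hardness we must separate machines that halt from machines that loop, which Theorem~\ref{thm:main} treats alike. Transform $M$ computably into a machine $M'$ with two extra tracks that simulates $M$. After each simulated step $M'$ flags the current cell on the third track, walks right to the first cell without a mark on the second track, marks it, returns to the flag and removes it; it halts when $M$ halts. If $M$ halts, $M'$ has finitely many configurations. If $M$ does not halt, the number of marks grows without bound, and $M'$ has infinitely many. So $M$ halts iff $\mathcal Q(\mathcal A_{M'})$ is finite, and this is a many-one reduction.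

For inputs with one game, replace $G_1,\dots,G_k$ by their sum, whose tree is computable. We have $\operatorname{cl}(G_1,\dots,G_k)=\operatorname{cl}(G_1+\dots+G_k)$: the sum lies in the left side, and each $G_i$ is a follower of the sum, reached by playing all other summands down to $0$.

\subsection*{Part (b): adjoining one game}
Let $\mathcal A_0$ be the set of sums of the chips of $\mathcal A_M$ other than $\mathsf E$. No option of any chip involves $\mathsf E$. So these chips form a chip system, all options of $E=\mathsf E$ lie in $\mathcal A_0$, and $\operatorname{cl}(\mathcal A_0\cup\{E\})=\mathcal A_M$. In $\mathcal A_0$ only cases (0), (i) and (iv) of Proposition~\ref{prop:value} occur, and these do not involve $F$. As in Section~\ref{sec:main}, the $\sim_{2,2}$-class of $X$ determines $g^-(X)$, so $\mathcal Q(\mathcal A_0)$ is finite for every $M$ by Lemma~\ref{lem:period}(a). An algorithm for the inputs in (b) would decide whether $\mathcal Q(\mathcal A_M)$ is finite, hence whether $\{\gamma_n\}$ is finite, and Section~\ref{sec:main} shows that this is impossible.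

\subsection*{Part (c): no computable bound}
Suppose a computable function, defined on all inputs, returns a number $b\geq1$ with $|Q|\le b$ whenever $Q$ is finite. By Lemma~\ref{lem:test}, $\mathrm{Test}(b,b!)$ succeeds iff $Q$ is finite. This contradicts Theorem~\ref{thm:main}.

\subsection*{Part (d): no computable presentation}
It suffices to show that finiteness of a commutative monoid $Q$ is decidable from a finite presentation. Since $Q$ is commutative, the presentation exhibits $Q$ as $\mathbb N^k/{\sim}$, where $\sim$ is the congruence generated by given pairs $(u_1,w_1),\dots,(u_l,w_l)$. Let $I\subseteq\mathbb Q[z_1,\dots,z_k]$ be the ideal generated by the binomials $z^{u_i}-z^{w_i}$. The monoid algebra $\mathbb Q[Q]$ has the elements of $Q$ as a basis, and the kernel $I'$ of the natural surjection $\mathbb Q[z]\to\mathbb Q[Q]$ is spanned by the $z^u-z^w$ with $u\sim w$. We have $I\subseteq I'$. The relation ``$z^u-z^w\in I$'' is a congruence on $\mathbb N^k$ containing the given pairs, so it contains $\sim$, and $I'\subseteq I$. Hence $Q$ is finite iff $\mathbb Q[z]/I$ has finite dimension. Buchberger's algorithm computes a Gr\"obner basis of $I$. The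 monomials divisible by none of its leading monomials form a basis of $\mathbb Q[z]/I$, and they are finite in number iff for each $i$ some leading monomial is a power of $z_i$. An algorithm producing presentations would therefore contradict Theorem~\ref{thm:main}.

\subsection*{Part (e): the equivalence problem}
Membership of a tree in $\mathcal A$ is decidable, since the length of the longest play is additive and only finitely many sums of nonzero followers have a given length. Non-equivalence is semi-decidable: search for $Z\in\mathcal A$ with $o^-(X+Z)\neq o^-(Y+Z)$. So the problem is $\Pi^0_1$.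

For hardness let $\mathcal H\subseteq V$ be the set of labels $v$ with $\mathrm{new}(v)\in\Lambda\times\{\mathrm{halt}\}$. By Lemma~\ref{lem:tm}, $M$ halts iff $F(n,x)\in\mathcal H$ for some $n,x$. We claim that $\mathsf C_\emptyset\equiv_{\mathcal A_M}\mathsf C_{\mathcal H}$ iff $M$ does not halt. If $F(n,x)\in\mathcal H$, put $Z=\mathsf E+x\mathsf S+n\mathsf T+*q$. Proposition~\ref{prop:value}(iii) gives $g^-(Z+\mathsf C_{\mathcal H})=q\oplus q=0$ and $g^-(Z+\mathsf C_\emptyset)=q\neq0$, so the two chips are inequivalent. If $M$ does not halt, let $Z$ be arbitrary and $B\in\{\emptyset,\mathcal H\}$. The position $Z+\mathsf C_B$ falls under case (0), (iii) or (iv), and in case (iii) $F(n,x)\notin B$. So $g^-(Z+\mathsf C_B)=\nu(Z)$ for both choices of $B$, and the chips are equivalent.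

\subsection*{Part (f): a set of $\mathcal P$-positions that is not semilinear}
A subset of $\mathbb N^r$ is \emph{linear} if it has the form $\{u_0+k_1u_1+\dots+k_lu_l:k_i\in\mathbb N\}$ with $u_i\in\mathbb N^r$, and \emph{semilinear} if it is a finite union of linear sets. Finite unions and coordinate projections of semilinear sets are semilinear by the definition, and intersections of two semilinear sets are semilinear by the theorem of Ginsburg and Spanier. Semilinear subsets of $\mathbb N$ are eventually periodic, so an infinite one has bounded gaps.

Let $M$ have alphabet $\{\sqcup,\triangleright,1\}$ and two working states. At time $0$ it writes $\triangleright$ on cell $0$ and moves right in state $\mathrm{R}$. In state $\mathrm R$ it moves right over $1$, and on $\sqcup$ it writes $1$ and moves left in state $\mathrm L$. In state $\mathrm L$ it moves left over $1$, and on $\triangleright$ it moves right in state $\mathrm R$. The $k$th sweep goes from cell $0$ to cell $k$ and back in $2k$ steps, so the set of times at which the head is at cell $0$ is $\Omega=\{k(k+1):k\ge0\}$. It is infinite with unbounded gaps, hence not semilinear. By Lemma~\ref{lem:tm},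 $n\in\Omega$ iff $\mathrm{new}(F(n,0))\in\Lambda\times\Xi$, and by Proposition~\ref{prop:value}(ii),
\[
\Omega=\bigcup_{v}\ \{n:\mathsf E+n\mathsf T+*v\text{ is a }\mathcal P\text{-position}\},
\]
where $v$ runs over the labels with $\mathrm{new}(v)\in\Lambda\times\Xi$. Each set on the right is obtained from the set of $\mathcal P$-positions of $\mathcal A_M$ in $\mathbb N^r$ by intersecting with the linear set $\{\mathsf E+*v+n\mathsf T:n\in\mathbb N\}$ and projecting to the coordinate of $\mathsf T$. If the $\mathcal P$-positions formed a semilinear set, $\Omega$ would be semilinear, a contradiction. \qed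

\begin{thebibliography}{9}

\bibitem{TCC}
``And the fundamental equivalence gives $o(H+X)=o(G+X)$. In Chapter II we'll develop several tools for establishing identities like the one in Figure 1.6.'', \texttt{https://github.com/MLaurentys/TCC}.

\end{thebibliography}
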